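\title{Positivity of the orbit polynomials of the cyclic action on $k$-subsets}

\begin{abstract}
The number of orbits of size $d$ of the cyclic group $C_n$ on the $k$-subsets of $\{1,\dots,n\}$ is an alternating sum of binomial coefficients divided by $d$. Replacing the binomial coefficients and the divisor by $q$-analogs gives the orbit polynomial $O_d^{n,k}(q)$. We prove the conjecture that $O_d^{n,k}(q)$ has nonnegative coefficients for all $n$, $d\mid n$ and $k$. After a reduction to $d=n$, the upper coefficients are controlled by the symmetry and unimodality of the $q$-binomial coefficient. For the lower coefficients we read the growth of the $q$-binomial coefficient as the dimension of a space of semi-invariants of a binary form, bound it from below by explicit semi-invariants, and compare it with the subtracted terms by an injection of partitions.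
\end{abstract}

\section{Orbit polynomials}\label{sec:intro}

For a positive integer $m$ let $[m]_q=1+q+\cdots+q^{m-1}$ and $[m]!_q=[1]_q[2]_q\cdots[m]_q$, with $[0]!_q=1$. The $q$-binomial coefficient is
\[
\binom{m}{k}_q=\frac{[m]!_q}{[k]!_q\,[m-k]!_q}\qquad(0\le k\le m),
\]
and we take it to be $0$ when $k>m$ or when the lower entry is not an integer. We write $\mu$ for the M\"obius function and $[q^j]R$ for the coefficient of $q^j$ in a polynomial or power series $R$.

Let $C_n=\langle(1\,2\cdots n)\rangle$ act on the $k$-subsets of $\{1,\dots,n\}$. The subgroup of order $s$ cuts $\{1,\dots,n\}$ into $n/s$ cycles of length $s$ and fixes exactly the unions of cycles, so it fixes $\binom{n/s}{k/s}$ of the $k$-subsets. A subset lies in an orbit of size $d$ exactly when its stabilizer has order $n/d$. M\"obius inversion therefore shows that the number of orbits of size $d$ is the value at $q=1$ of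
\begin{equation}\label{eq:def}
O_d^{n,k}(q)=\frac{1}{[d]_{q^{n/d}}}\sum_{\frac nd\,\mid\, s\,\mid\, n}\mu\Bigl(\frac{ds}{n}\Bigr)\binom{n/s}{k/s}_{q^s},
\end{equation}
where $s$ runs over the divisors of $n$ that are multiples of $n/d$. We call $O_d^{n,k}(q)$ the \emph{orbit polynomial}. Sorting subsets by the size of their orbit has the $q$-analog
\begin{equation}\label{eq:sort}
\binom nk_q=\sum_{d\mid n}[d]_{q^{n/d}}\,O_d^{n,k}(q),
\end{equation}
which follows by M\"obius inversion (see Section~\ref{sec:reduce}). The factor $[d]_{q^{n/d}}$ is the natural weight of an orbit of size $d$. At a root of unity of order $e\mid n$ it equals $d$ if $e\mid n/d$ and $0$ otherwise, which is the number of points of such an orbit fixed by a group element of order $e$; and there $\binom nk_q$ equals $\binom{n/e}{k/e}$, the number of all fixed $k$-subsets (Lemma~\ref{lem:lucas}).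

Since $O_d^{n,k}(1)$ counts orbits, one may hope that $O_d^{n,k}(q)$ counts them with weights. For $k=1$ we get $O_n^{n,1}=[n]_q/[n]_q=1$. For $k=2$ and odd $n\ge3$ we get $O_n^{n,2}=[n-1]_q/[2]_q=[\frac{n-1}2]_{q^2}$. For $k=2$ and even $n\ge4$, the identity $\binom{n/2}{1}_{q^2}=[n]_q/[2]_q$ gives
\[
O_n^{n,2}=\frac{[n-1]_q-1}{[2]_q}=q\,\bigl[\tfrac n2-1\bigr]_{q^2}.
\]
By \eqref{eq:sort}, positivity says that the multiset of exponents of $\binom nk_q$ splits into arithmetic progressions, one of length $d$ and difference $n/d$ for each orbit of size $d$. For $\binom42_q=1+q+2q^2+q^3+q^4$ the progressions are $\{0,2\}$ and $\{1,2,3,4\}$. The orbits themselves do not supply them: if a subset $S$ carries the usual exponent $\sum_{i\in S}i-\binom{k+1}2$, then the orbit $\{1,2\},\{2,3\},\{3,4\},\{1,4\}$ carries $0,2,4,2$.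

That $O_d^{n,k}(q)$ always has nonnegative coefficients is stated as a conjecture in \cite{orbit}. It is known to hold when $\gcd(n,k)=1$ (Andrews; Haiman). We prove it in general.

\begin{theorem}\label{thm:main}
For all $n\ge1$, $d\mid n$ and $k\ge0$, $O_d^{n,k}(q)$ is a polynomial with nonnegative integer coefficients.
\end{theorem}

The proof gives more. For $n\ge1$ and $0\le k\le n$ we use throughout the notation
\[
m=n-k,\qquad g=\gcd(n,k)=\gcd(k,m),\qquad N=km
\]
(so $g=n$ if $k=0$), and
\[
D_{n,k}(q)=\sum_{t\mid g}\mu(t)\binom{n/t}{k/t}_{q^t}.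
\]
For $d=n$ only the terms with $s\mid g$ survive in \eqref{eq:def}, so $D_{n,k}=[n]_q\,O_n^{n,k}$.

\begin{theorem}\label{thm:more}
In parts \textup{(a)} and \textup{(b)} let $1\le k\le n-1$.
\begin{enumerate}
\item[(a)] The coefficients $D_j$ of $D_{n,k}(q)=[n]_q\,O_n^{n,k}(q)$ are nonnegative and unimodal: $D_{j-1}\le D_j$ for $j\le N/2$, and $D_j\ge D_{j+1}$ for $j\ge N/2$.
\item[(b)] $O_n^{n,k}$ is monic of degree $(k-1)(n-k-1)$. Its lowest term is $1$ if $g=1$ and $q$ if $g>1$.
\item[(c)] For arbitrary $n$, $d\mid n$ and $k\ge0$ put $h=n/d$. Then $O_d^{n,k}(q)=0$ if and only if $k>n$, or $h\nmid k$, or $d\ge2$ and $k\in\{0,n\}$. In all other cases $O_d^{n,k}(q)=O_d^{d,k/h}(q^h)\ne0$.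
\end{enumerate}
\end{theorem}

Section~\ref{sec:reduce} reduces Theorem~\ref{thm:main} to $d=n$. Section~\ref{sec:diff} reduces it further to one inequality, that the coefficients of $D_{n,k}$ increase up to degree $N/2$, and works the case $n=6$, $k=3$ by hand. The inequality compares the growth of $\binom nk_q$ with the terms subtracted from it. Section~\ref{sec:semi} bounds the first from below, Section~\ref{sec:upper} bounds the second from above, both by numbers of partitions, and Section~\ref{sec:inj} injects one set of partitions into the other. Section~\ref{sec:more} proves Theorem~\ref{thm:more}.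

\section{Reduction to $d=n$}\label{sec:reduce}

We use two standard facts about $q$-binomial coefficients. The first is that $[q^j]\binom{k+m}{k}_q$ is the number of partitions of $j$ with at most $m$ parts, all at most $k$, that is, of partitions in an $m\times k$ box. Hence $\binom{k+m}k_q$ is a monic polynomial of degree $km$ with constant term $1$, and complementation in the box shows that it is \emph{palindromic}: $q^{km}\binom{k+m}{k}_{1/q}=\binom{k+m}{k}_q$. The second is a case of the $q$-Lucas theorem.

\begin{lemma}\label{lem:lucas}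
Let $0\le b\le a$ and let $\zeta$ be a root of unity of order $e$ with $e\mid a$. Then $\binom ab_q$ at $q=\zeta$ equals $\binom{a/e}{b/e}$ if $e\mid b$, and $0$ otherwise.
\end{lemma}

\begin{proof}
Write $\binom ab_q=\prod_{i=1}^b(1-q^{a-b+i})/(1-q^i)$. At $q=\zeta$ the numerator has $\lceil b/e\rceil$ vanishing factors, because $e\mid a$, and the denominator has $\lfloor b/e\rfloor$; all these zeros are simple. So the value is $0$ if $e\nmid b$. If $e\mid b$, then $\zeta^{a-b+i}=\zeta^i$; the quotients with $e\nmid i$ equal $1$, those with $e\mid i$ tend to $(a-b+i)/i$, and the product of the latter is $\binom{a/e}{b/e}$.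
\end{proof}

\begin{lemma}\label{lem:reduce}
Let $d\mid n$ and $h=n/d$. If $k>n$ or $h\nmid k$, then $O_d^{n,k}=0$. Otherwise $0\le k/h\le d$ and $O_d^{n,k}(q)=O_d^{d,k/h}(q^h)$.
\end{lemma}

\begin{proof}
In \eqref{eq:def} write $s=ht$ with $t\mid d$. Then $\mu(ds/n)=\mu(t)$ and the $q$-binomial coefficient is $\binom{d/t}{k/(ht)}_{(q^h)^t}$. If $k>n$ or $h\nmid k$, every term is $0$. Otherwise the sum is $D_{d,k/h}(q^h)$ and the divisor is $[d]_{q^h}$.
\end{proof}

It remains to study $f=f_{n,k}=O_n^{n,k}=D_{n,k}/[n]_q$ for $0\le k\le n$.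

\begin{lemma}\label{lem:poly}
We have $f_{n,k}\in\mathbb Z[q]$. Moreover $f_{1,k}=1$ for $k\in\{0,1\}$, and $f_{n,k}=0$ for $n\ge2$ and $k\in\{0,n\}$.
\end{lemma}

\begin{proof}
The polynomial $[n]_q$ is monic with simple roots, so it suffices to show $D_{n,k}(\zeta)=0$ for each root $\zeta$. Let $\zeta$ have order $e$; then $e>1$ and $e\mid n$. For $t\mid g$ the root $\zeta^t$ has order $e'=e/\gcd(e,t)$, and $te'=\operatorname{lcm}(t,e)$ divides $n$. By Lemma~\ref{lem:lucas}, the value of $\binom{n/t}{k/t}_{q^t}$ at $q=\zeta$ is $\binom{n/\operatorname{lcm}(t,e)}{k/\operatorname{lcm}(t,e)}$, read as $0$ if $\operatorname{lcm}(t,e)\nmid k$. If $e\nmid k$, all terms vanish. If $e\mid k$, then $e\mid g$; choose a prime $p\mid e$. The squarefree divisors of $g$, which are the only $t$ with $\mu(t)\ne0$, fall into pairs $t,tp$ with $p\nmid t$. Since $\operatorname{lcm}(tp,e)=\operatorname{lcm}(t,e)$ and $\mu(tp)=-\mu(t)$, the two terms of a pair cancel. Finally, for $k\in\{0,n\}$ we have $D_{n,k}=\sum_{t\mid n}\mu(t)$, which is $1$ for $n=1$ and $0$ for $n\ge2$.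
\end{proof}

The next identity replaces the alternating sum that defines $D_{n,k}$ by a sum without signs. It is the basis of our induction on $n$.

\begin{lemma}\label{lem:mobius}
For every $u\mid g$,
\begin{equation}\label{eq:mobius}
\binom{n/u}{k/u}_{q^u}=\sum_{u\,\mid\, t\,\mid\, g}D_{n/t,\,k/t}(q^t).
\end{equation}
\end{lemma}

\begin{proof}
As $\gcd(n/t,k/t)=g/t$, the right side is $\sum_{u\mid t\mid g}\sum_{s\mid g/t}\mu(s)\binom{n/(ts)}{k/(ts)}_{q^{ts}}$. Collect the terms with $ts=v$: the coefficient of $\binom{n/v}{k/v}_{q^v}$ is $\sum_{s\mid v/u}\mu(s)$, which is $1$ for $v=u$ and $0$ otherwise.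
\end{proof}

For $u=1$ and $t=n/d$, Lemma~\ref{lem:reduce} turns \eqref{eq:mobius} into \eqref{eq:sort}.

\section{First differences}\label{sec:diff}

From now on $k,m\ge1$, so $n\ge2$ and $N\ge1$. We write $D=D_{n,k}$, and $D_j$, $f_j$ for the coefficients of $D$ and $f$. Since $[n]_q=(1-q^n)/(1-q)$,
\begin{equation}\label{eq:divide}
(1-q^n)f=(1-q)D .
\end{equation}
Dividing by $[n]_q$ thus means taking first differences and summing them along a residue class modulo $n$. Put
\[
\alpha(j)=[q^j](1-q)\binom nk_q,\qquad \beta(j)=[q^j](1-q)D=D_j-D_{j-1},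
\]
so that $\alpha(j)=\beta(j)=0$ for $j<0$. The numbers $\beta(j)$ sum to $0$, so they cannot all be nonnegative; we can only hope for this in the lower half of the degrees. For the upper half we read the polynomials from the top. There the situation is better: the term $t$ of $D$ has degree $N/t$, so above degree $N/2$ the polynomial $D$ agrees with $\binom nk_q$.

\begin{lemma}\label{lem:halves}
Let $M=N-n+1=(k-1)(m-1)$.
\begin{enumerate}
\item[(i)] $D$ is monic of degree $N$, and $f$ is monic of degree $M$.
\item[(ii)] $f_j=\sum_{i\ge0}\beta(j-in)$ for all $j$.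
\item[(iii)] For $j<N/2$ we have $D_{N-j}-D_{N-j+1}=\alpha(j)$ and $f_{M-j}=\sum_{i\ge0}\alpha(j-in)$.
\item[(iv)] If $N$ is even, then $D_{N/2}-D_{N/2+1}$ equals $\alpha(N/2)-1$ if $g$ is even and $\alpha(N/2)$ if $g$ is odd.
\end{enumerate}
\end{lemma}

\begin{proof}
As a polynomial in $q$, $\binom{n/t}{k/t}_{q^t}$ is monic and palindromic of degree $t\cdot\frac kt\cdot\frac mt=N/t$. This gives (i), and (ii) follows from \eqref{eq:divide} on multiplying by $\sum_{i\ge0}q^{in}$. Let $\widetilde D(q)=q^ND(1/q)$ and $\widetilde f(q)=q^Mf(1/q)$ be the reversed polynomials. By palindromicity,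
\[
\widetilde D(q)=\sum_{t\mid g}\mu(t)\,q^{N(1-1/t)}\binom{n/t}{k/t}_{q^t}.
\]
The term $t=2$, present when $g$ is even, starts with $-q^{N/2}$, and the terms $t\ge3$ start in degree at least $2N/3>N/2$. Hence $[q^j](1-q)\widetilde D=D_{N-j}-D_{N-j+1}$ equals $\alpha(j)$ for $j<N/2$ and has the value stated in (iv) for $j=N/2$. Since $q^{n-1}[n]_{1/q}=[n]_q$, we have $\widetilde D=[n]_q\widetilde f$, so $(1-q^n)\widetilde f=(1-q)\widetilde D$, and the formula for $f_{M-j}=[q^j]\widetilde f$ follows as in (ii).
\end{proof}

We need $\alpha(j)\ge0$ for $j\le N/2$, which is the unimodality of $\binom nk_q$. We prove it in a form that will later give more: $\alpha(j)$ is the dimension of a space in which we can exhibit elements.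

Let $A=\mathbb C[a_0,\dots,a_k]$, give $a_i$ degree $1$ and weight $i$, and let $A_{m,j}$ be the span of the monomials of degree $m$ and weight $j$. The monomial $a_0^{c_0}\cdots a_k^{c_k}$ corresponds to the partition with $c_i$ parts equal to $i$ for $i\ge1$, so $\dim A_{m,j}=[q^j]\binom nk_q$. Define derivations of $A$ by
\[
\Delta a_i=i\,a_{i-1},\qquad Fa_i=(k-i)\,a_{i+1},\qquad Ha_i=(k-2i)\,a_i .
\]
The derivation $\Delta$ is the infinitesimal effect of the substitution $X\mapsto X+\tau Y$ on the coefficients of the binary form $\sum_i\binom ki a_iX^{k-i}Y^i$, and the elements of $\ker\Delta$ are called \emph{semi-invariants}. Since $\Delta$ is a derivation, they form a subring of $A$.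

\begin{lemma}\label{lem:sl2}
For $0\le j\le N/2$ we have $\alpha(j)=\dim\bigl(\ker\Delta\cap A_{m,j}\bigr)\ge0$.
\end{lemma}

\begin{proof}
A commutator of derivations is a derivation, so relations can be checked on the $a_i$. From $(k-i)(i+1)-i(k-i+1)=k-2i$ we get $[\Delta,F]=H$. On $A_{m,j}$ the map $H$ is the scalar $km-2j$; as $\Delta$ lowers and $F$ raises the weight by $1$, we have $[H,\Delta]=2\Delta$ and $[H,F]=-2F$. Thus $V=\bigoplus_jA_{m,j}$ is a finite-dimensional representation of $\mathfrak{sl}_2(\mathbb C)$ with raising operator $\Delta$. Recall that such a representation is a direct sum of irreducible ones, that an irreducible one has one-dimensional $H$-eigenspaces with eigenvalues $-r,-r+2,\dots,r$ for some $r\ge0$, and that the raising operator maps each of these eigenspaces onto the next. Let $\lambda\ge0$. If $\lambda+2$ occurs in an irreducible summand, then so does $\lambda$, because $-r\le\lambda<\lambda+2\le r$. Hence $\Delta$ maps the $\lambda$-eigenspace of $V$ onto the $(\lambda+2)$-eigenspace. For $\lambda=N-2j$ this says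 that $\Delta\colon A_{m,j}\to A_{m,j-1}$ is surjective, so its kernel has dimension $\dim A_{m,j}-\dim A_{m,j-1}=\alpha(j)$.
\end{proof}

If $g=1$, then $\beta=\alpha$, and Lemmas~\ref{lem:halves} and \ref{lem:sl2} already give $f_j\ge0$ for all $j$. For $g>1$ we must account for what is subtracted. Put
\[
\delta_t(j)=[q^j]D_{n/t,\,k/t}(q^t)\quad(t\mid g),\qquad E(j)=\sum_{t\mid g,\ t>1}\delta_t(j).
\]
By \eqref{eq:mobius} with $u=1$ we have $D_j=[q^j]\binom nk_q-E(j)$, and so
\begin{equation}\label{eq:beta}
\beta(j)=\alpha(j)-E(j)+E(j-1).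
\end{equation}

\begin{example}\label{ex:63}
Let $k=m=3$, so $n=6$, $g=3$, $N=9$, $M=4$. The partitions of $0,\dots,4$ in the $3\times3$ box are $\emptyset$; $1$; $2,11$; $3,21,111$; $31,22,211$, and palindromicity gives the other coefficients. The subtracted term is $\binom21_{q^3}=1+q^3$.
\[
\begin{array}{c|rrrrrrrrrrr}
j&0&1&2&3&4&5&6&7&8&9&10\\ \hline
[q^j]\binom63_q&1&1&2&3&3&3&3&2&1&1&0\\
E(j)&1&0&0&1&0&0&0&0&0&0&0\\
D_j&0&1&2&2&3&3&3&2&1&1&0\\
\alpha(j)&1&0&1&1&0&0&0&-1&-1&0&-1\\
\beta(j)&0&1&1&0&1&0&0&-1&-1&0&-1
\end{array}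
\]
So $(1-q)D=(1-q^6)(q+q^2+q^4)$ and $O_6^{6,3}=q+q^2+q^4$, which is neither palindromic nor unimodal. The critical degree is $j=3$, where $E(3)=1$, $E(2)=0$, and $\beta(3)\ge0$ needs $\alpha(3)\ge1$: unimodality of $\binom63_q$ is not enough. By Lemma~\ref{lem:sl2} we need a semi-invariant of degree $3$ and weight $3$. From
\[
\Delta(a_0^2a_3)=3a_0^2a_2,\qquad \Delta(a_0a_1a_2)=a_0^2a_2+2a_0a_1^2,\qquad \Delta(a_1^3)=3a_0a_1^2
\]
we find $a_0^2a_3-3a_0a_1a_2+2a_1^3$. The match is no accident. The term $q^3$ of $\binom21_{q^3}$ is the partition $(1)$ in the $1\times1$ box, stretched to the partition $(3)$. The stretched partition may have only $m/3$ parts, so each part has degree $3$ at its disposal, and degree $3$ is what it takes to complete $a_3$ to a semi-invariant. For $k=m=2$ the same happens with the part $2$, which has degree $2$ at its disposal, and the semi-invariant $a_0a_2-a_1^2$.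

In so small a case part (iii) of Lemma~\ref{lem:halves} reaches every coefficient of $f$. In general it reaches only the degrees above $N/2-n+1$. For $k=4$, $m=6$ it misses the degrees $0,\dots,3$; there $D=q+q^2+\cdots$, so $f_2=\beta(2)=0$ and again nothing can be given away.
\end{example}

The heart of the proof is the following inequality. Its hypothesis is supplied by induction.

\begin{proposition}\label{prop:key}
Let $m\ge k\ge1$, and suppose that $D_{n/t,\,k/t}$ has nonnegative coefficients for every $t\mid g$ with $t>1$. Then $\beta(j)\ge0$ for $0\le j\le N/2$.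
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]
By Lemmas~\ref{lem:reduce} and \ref{lem:poly} it suffices to show that $f_{n,k}$ has nonnegative coefficients for $0\le k\le n$. We use induction on $n$. The cases $k\in\{0,n\}$, which include $n=1$, are settled by Lemma~\ref{lem:poly}. Let $k,m\ge1$; since $D_{n,k}=D_{n,n-k}$ we may assume $m\ge k$. For $t\mid g$, $t>1$, the polynomial $D_{n/t,\,k/t}=[n/t]_q\,f_{n/t,\,k/t}$ has nonnegative coefficients by induction, so Proposition~\ref{prop:key} applies. For $e\le N/2$, Lemma~\ref{lem:halves}(ii) writes $f_e$ as a sum of numbers $\beta(j)$ with $j\le N/2$, so $f_e\ge0$. For $e>N/2$ we have $M-e<N-N/2=N/2$, and Lemma~\ref{lem:halves}(iii) writes $f_e$ as a sum of numbers $\alpha(j)$ with $j<N/2$, so $f_e\ge0$ by Lemma~\ref{lem:sl2}.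
\end{proof}

Under the hypothesis of Proposition~\ref{prop:key} we have $E(j-1)\ge0$, so \eqref{eq:beta} gives $\beta(j)\ge\alpha(j)-E(j)$. In the next three sections we prove $\alpha(j)\ge E(j)$ for $0<j\le N/2$.

\section{Semi-invariants and a lower bound for $\alpha(j)$}\label{sec:semi}

Following Example~\ref{ex:63}, we look for a semi-invariant $G_i$ of weight $i$ that is linear in $a_i$ and has small degree; products of these and of $a_0$ will then fill out $\ker\Delta\cap A_{m,j}$. Weight $1$ is impossible, since $A_{m,1}$ is spanned by $a_0^{m-1}a_1$ and $\Delta(a_0^{m-1}a_1)=a_0^m$. Degree $2$ is impossible for odd $i\le k$: the number of partitions of $i$ into at most two parts is $\lfloor i/2\rfloor+1$, which does not grow from $i-1$ to $i$, so Lemma~\ref{lem:sl2} with $m=2$ gives a trivial kernel. This leads to the definition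
\[
\operatorname{cost}(i)=\begin{cases}2,& i\text{ even},\\ 3,& i\text{ odd},\end{cases}
\]
for $i\ge2$. The cost of a partition with parts at least $2$ is the sum of the costs of its parts.

\begin{lemma}\label{lem:G}
For $2\le i\le k$ there is a semi-invariant $G_i$ of weight $i$ and degree $\operatorname{cost}(i)$ of the form $G_i=c_i\,a_0^{\operatorname{cost}(i)-1}a_i+R_i$, where $c_i\ne0$ is a constant and $R_i\in\mathbb C[a_0,\dots,a_{i-1}]$. The elements $a_0,G_2,\dots,G_k$ are algebraically independent.
\end{lemma}

\begin{proof}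
For even $i$ let $G_i=\sum_{r=0}^i(-1)^r\binom ir a_ra_{i-r}$. The terms $r=0$ and $r=i$ add up to $2a_0a_i$, and the others involve only $a_1,\dots,a_{i-1}$. Using $r\binom ir=i\binom{i-1}{r-1}$ and $(i-r)\binom ir=i\binom{i-1}{r}$, we get
\[
\Delta G_i=i\sum_{r=1}^{i}(-1)^r\binom{i-1}{r-1}a_{r-1}a_{i-r}+i\sum_{r=0}^{i-1}(-1)^r\binom{i-1}{r}a_ra_{i-1-r},
\]
and the shift $r\mapsto r+1$ turns the first sum into the negative of the second.

For odd $i\ge3$ we first find $S$ of degree $2$ and weight $i$ with $\Delta S=G_{i-1}$, and then cancel the error against $\Delta a_1=a_0$. The element $G_{i-1}$ has degree $2$ and weight $i-1$, so $HG_{i-1}=(2k-2i+2)G_{i-1}$ with $2k-2i+2>0$. Put $S=FG_{i-1}/(2k-2i+2)$. From $\Delta F=H+F\Delta$ and $\Delta G_{i-1}=0$ we get $\Delta S=G_{i-1}$. Then $G_i=a_0S-a_1G_{i-1}$ satisfies $\Delta G_i=a_0G_{i-1}-a_0G_{i-1}=0$. The variable $a_i$ enters $FG_{i-1}$ only through $F(2a_0a_{i-1})=2k\,a_1a_{i-1}+2(k-i+1)\,a_0a_i$, because the other terms of $G_{i-1}$ involve only $a_1,\dots,a_{i-2}$. Hence $S-a_0a_i$ and $G_i-a_0^2a_i$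 lie in $\mathbb C[a_0,\dots,a_{i-1}]$.

For independence, solve $G_i=c_ia_0^{\operatorname{cost}(i)-1}a_i+R_i$ for $a_i$. By induction on $i$, every $a_i$ lies in the field generated by $a_0,a_1,G_2,\dots,G_k$. These $k+1$ elements generate $\mathbb C(a_0,\dots,a_k)$, which has transcendence degree $k+1$, so they are algebraically independent.
\end{proof}

For instance $G_2=2(a_0a_2-a_1^2)$; for $i=3$ the construction gives $S=a_0a_3-a_1a_2$, and $G_3$ is the cubic of Example~\ref{ex:63}.

Let $W(j)$ be the set of partitions of $j$ with all parts in $[2,k]$ and cost at most $m$.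

\begin{proposition}\label{prop:lower}
For $0\le j\le N/2$ we have $\alpha(j)\ge|W(j)|$.
\end{proposition}

\begin{proof}
For $\lambda\in W(j)$ the product $a_0^{\,m-\operatorname{cost}(\lambda)}\prod_iG_{\lambda_i}$ is a semi-invariant of degree $m$ and weight $j$. Distinct $\lambda$ give distinct monomials in $a_0,G_2,\dots,G_k$, which are linearly independent by Lemma~\ref{lem:G}. Now apply Lemma~\ref{lem:sl2}.
\end{proof}

\section{An upper bound for $E(j)$}\label{sec:upper}

Fix $j>0$ and assume the hypothesis of Proposition~\ref{prop:key}, so that $\delta_t(j)\ge0$ for $t>1$. We have no combinatorial model for $\delta_t(j)$, but we have one for the sums of these numbers that occur in \eqref{eq:mobius}. For $u\mid g$ let $X_u$ be the set of partitions of $j$ with at most $m/u$ parts, all at most $k$ and divisible by $u$. Dividing the parts by $u$ gives the partitions of $j/u$ in the $\frac mu\times\frac ku$ box, so by \eqref{eq:mobius}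
\begin{equation}\label{eq:X}
|X_u|=[q^j]\binom{n/u}{k/u}_{q^u}=\sum_{u\,\mid\,t\,\mid\,g}\delta_t(j).
\end{equation}
Let $P$ be the set of primes dividing $\gcd(g,j)$. If $t\nmid j$, then $\delta_t(j)=0$; so every $t>1$ with $\delta_t(j)\ne0$ has a prime factor in $P$. In particular $E(j)=0$ if $P=\emptyset$. Suppose $P\ne\emptyset$ and let $p_1$ be its smallest element.

The union bound $E(j)\le\sum_{p\in P}|X_p|$ is too weak. To see this, note that
\begin{equation}\label{eq:product}
\sum_j\alpha(j)q^j=\frac{(1-q^{m+1})\cdots(1-q^{m+k})}{(1-q^2)\cdots(1-q^k)},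
\end{equation}
and let $6\mid g$ and $j=6$. The numerator is $1$ up to degree $6$, so $\alpha(6)=4$, the number of the partitions $6,42,33,222$. But $X_2=\{6,42,222\}$ and $X_3=\{6,33\}$ have five elements in total. One step of inclusion--exclusion removes the excess.

For $p\in P\setminus\{p_1\}$ we have $p_1p\mid g$ and $X_{p_1p}\subseteq X_p$. Define a set of pairs
\[
\Omega=\{(\lambda,p_1):\lambda\in X_{p_1}\}\ \cup\ \{(\lambda,p):p\in P\setminus\{p_1\},\ \lambda\in X_p\setminus X_{p_1p}\}.
\]

\begin{lemma}\label{lem:upper}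
$E(j)\le|\Omega|$.
\end{lemma}

\begin{proof}
We have $|\Omega|=|X_{p_1}|+\sum_{p\ne p_1}\bigl(|X_p|-|X_{p_1p}|\bigr)$. By \eqref{eq:X} this equals $\sum_{t\mid g,\,t>1}w_t\,\delta_t(j)$, where $w_t=1$ if $p_1\mid t$, and $w_t$ is the number of $p\in P$ dividing $t$ if $p_1\nmid t$. Thus $w_t\ge1$ whenever $\delta_t(j)\ne0$, and $\delta_t(j)\ge0$ gives the claim.
\end{proof}

\section{An injection of partitions}\label{sec:inj}

We keep $j>0$ and $P\ne\emptyset$, and compare $\Omega$ with $W(j)$. The natural map forgets the prime.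

\begin{lemma}\label{lem:XW}
$X_p\subseteq W(j)$ for every $p\in P$.
\end{lemma}

\begin{proof}
Let $\lambda\in X_p$ have $\ell\le m/p$ parts. They lie in $[p,k]\subseteq[2,k]$. If $p=2$, all parts are even and the cost is $2\ell\le m$. If $p\ge3$, the cost is at most $3\ell\le p\ell\le m$.
\end{proof}

If $P$ has one element, as it does whenever $g$ is a prime power, then $E(j)\le|X_{p_1}|\le|W(j)|\le\alpha(j)$ for $j\le N/2$ and we are done. In general a partition may occur in $\Omega$ with several primes, although $X_{p_1p}$ was removed, because $X_{p_1p}$ allows fewer parts than $X_{p_1}\cap X_p$. Call $(\lambda,p)\in\Omega$ \emph{primary} if $p$ is the smallest prime of $P$ that divides all parts of $\lambda$, and \emph{secondary} otherwise. The map $(\lambda,p)\mapsto\lambda$ is injective on primary pairs, since $\lambda$ determines $p$, and its image misses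
\[
W^\circ(j)=\{\nu\in W(j):\text{no prime of }P\text{ divides all parts of }\nu\}.
\]
So it suffices to map the secondary pairs injectively into $W^\circ(j)$.

Let $(\lambda,p)$ be secondary, with $\lambda=(\lambda_1\ge\dots\ge\lambda_\ell)$ and smallest part $x=\lambda_\ell$. Let $Q=Q(\lambda)$ be the product of the primes of $P$ that divide all parts of $\lambda$, and let $\omega(Q)$ be their number. Then $Q$ is squarefree, and $p$ is a prime factor of $Q$ other than the smallest. Hence $\omega(Q)\ge2$, either $Q=6$ or $Q\ge10$, and $\lambda$ occurs in at most $\omega(Q)-1$ secondary pairs. Also $Q\mid x$, $Q\mid g$ and $p\ell\le m$.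

The plan is to split the smallest part as $x=(x-b)+b$ with $b$ coprime to $Q$. This destroys every common prime factor, and the choice of $b$ records $p$. We need room for the additional cost, and enough values of $b$.

\begin{lemma}\label{lem:room}
Let $m\ge k$ and $(k,m)\ne(6,6)$, and let $(\lambda,p)$ be secondary with $\ell$ parts. Then $2\ell+4\le m$ if $Q$ is even, and $3\ell+3\le m$ if $Q$ is odd.
\end{lemma}

\begin{proof}
If $\ell=1$, both bounds read $6\le m$, which holds as $Q\mid m$. Let $\ell\ge2$. If $p\ge5$, then $2\ell+4\le3\ell+3\le5\ell\le p\ell\le m$. Since $p$ is not the smallest prime factor of $Q$, the only other possibility is $p=3$ with $Q$ even. Then $6$ divides $k$ and $m$. If $m=6$, then $k\le m$ forces $k=6$, which is excluded; so $m\ge12$. For $\ell\le3$ we get $2\ell+4\le10<m$, and for $\ell\ge4$ we get $2\ell+4\le3\ell\le m$.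
\end{proof}

This is the only place where $m\ge k$ is used. For $m=6$ the pair $((6,6),3)$ is secondary and violates the bound, whatever multiple of $6$ the number $k$ is; the symmetry $k\leftrightarrow m$ leaves a single such case.

\begin{lemma}\label{lem:B}
Let $(\lambda,p)$ be secondary with $(Q,x)\ne(6,6)$, and put $B(\lambda)=\{b:2\le b<x/2,\ \gcd(b,Q)=1\}$. Then $x\ge10$ and $|B(\lambda)|\ge\omega(Q)-1$.
\end{lemma}

\begin{proof}
If $Q=6$, then $x\ge12$ and $5\in B(\lambda)$, while $\omega(Q)-1=1$. Let $Q\ne6$, so $x\ge Q\ge10$. The involution $b\mapsto Q-b$ on the $\varphi(Q)$ integers in $[1,Q]$ coprime to $Q$ has no fixed point, since $Q/2$ is not such an integer. So $\varphi(Q)/2$ of them are below $Q/2\le x/2$, and discarding $b=1$ gives $|B(\lambda)|\ge\varphi(Q)/2-1$. It remains to show $\varphi(Q)\ge2\omega$ for $\omega=\omega(Q)$, where $\varphi(Q)$ is the product of the numbers $p'-1$ over the primes $p'\mid Q$. If $\omega=2$, the larger prime is at least $5$, so $\varphi(Q)\ge4$. If $\omega\ge3$, then $\varphi(Q)\ge1\cdot2\cdot4^{\omega-2}\ge2\omega$.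
\end{proof}

For $Q=x=6$ the set $B(\lambda)$ is empty: the only splitting coprime to $6$ is $6=5+1$, and the part $1$ is forbidden. We shall then borrow from the second smallest part, writing $y+6=(y-2)+5+3$. That this part exists is what we gained by removing $X_6$.

\begin{proposition}\label{prop:inj}
Let $m\ge k$ and $(k,m)\ne(6,6)$. Then $|\Omega|\le|W(j)|$.
\end{proposition}

\begin{proof}
We assign to each secondary pair $(\lambda,p)$ a partition $\nu\in W^\circ(j)$.

\emph{Case A: $(Q,x)\ne(6,6)$.} For each $\lambda$ fix, by Lemma~\ref{lem:B}, an injection $p\mapsto b$ from the primes $p$ with $(\lambda,p)$ secondary into $B(\lambda)$, and put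
\[
\nu=(\lambda_1,\dots,\lambda_{\ell-1},\,x-b,\,b).
\]
Since $2\le b<x-b<x$, all parts lie in $[2,k]$, and the two smallest parts are $b$ and $x-b$, with sum $x\ge10$. A prime of $P$ dividing all parts of $\nu$ would divide $b$ and all parts of $\lambda$, hence $b$ and $Q$, which is impossible. The two new parts cost at most $6$. If $Q$ is even, the other parts are even and the cost of $\nu$ is at most $2(\ell-1)+6=2\ell+4$. If $Q$ is odd, it is at most $3(\ell-1)+6=3\ell+3$. In both cases it is at most $m$ by Lemma~\ref{lem:room}, so $\nu\in W^\circ(j)$.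

\emph{Case B: $Q=x=6$.} Then $p_1=2$ and $p=3$, so $\lambda\notin X_6$ by the definition of $\Omega$. All parts of $\lambda$ are divisible by $6$, so this means $\ell>m/6\ge1$, that is, $\ell\ge2$. Let $y=\lambda_{\ell-1}$ and let $\nu$ be the partition with parts
\[
\lambda_1,\dots,\lambda_{\ell-2},\ y-2,\ 5,\ 3 .
\]
It is a partition of $j$ with parts in $[2,k]$, because $6\le y\le k$. Its cost is $2(\ell-2)+2+3+3=2\ell+4\le m$ by Lemma~\ref{lem:room}, and no prime divides both $3$ and $5$, so $\nu\in W^\circ(j)$. The parts $\lambda_1,\dots,\lambda_{\ell-2}$ are at least $y$, which exceeds $y-2$ and $5$, so the three smallest parts of $\nu$ are $y-2$, $5$ and $3$. The two smallest have sum $3+4=7$ if $y=6$ and $3+5=8$ if $y\ge12$.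

\emph{Injectivity.} The sum of the two smallest parts of $\nu$ tells the case: it is at least $10$ in Case A and at most $8$ in Case B. In Case A, merging the two smallest parts recovers $\lambda$, and then the smallest part $b$ recovers $p$. In Case B, removing $3$ and $5$ from the three smallest parts leaves $y-2$, which recovers $\lambda$, and $p=3$.

Together with the map $(\lambda,p)\mapsto\lambda$ from primary pairs into $W(j)\setminus W^\circ(j)$, this is an injection $\Omega\to W(j)$.
\end{proof}

For example, if $k=6$, $m=12$, $j=18$, then $(6,6,6)$ lies in $X_2$ and in $X_3\setminus X_6$. The pair $((6,6,6),2)$ goes to $(6,6,6)$, and the pair $((6,6,6),3)$ goes to $(6,5,4,3)$, of cost $10\le12$.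

\begin{lemma}\label{lem:66}
Let $k=m=6$ and $0<j\le18$ with $P\ne\emptyset$. Then $|\Omega|\le\alpha(j)$.
\end{lemma}

\begin{proof}
Here $P\subseteq\{2,3\}$. A secondary pair has $Q=6$ and $p=3$, so all parts of $\lambda$ equal $6$, there are at most $m/3=2$ of them, and there are at least $2$ because $\lambda\notin X_6$. Thus $\lambda=(6,6)$ and $j=12$. For $j\ne12$ all pairs are primary, so $|\Omega|\le|W(j)|\le\alpha(j)$ by Lemma~\ref{lem:XW} and Proposition~\ref{prop:lower}.

Let $j=12$. Then $X_2=\{66,642,444\}$ and $X_3=\{66\}$, so $|\Omega|\le4$. Let $\rho(i)$ be the number of partitions of $i$ into parts from $\{2,\dots,6\}$. The numerator of \eqref{eq:product} is $(1-q^7)\cdots(1-q^{12})$, which agrees with $1-q^7-\dots-q^{12}$ below degree $15$. Hence $\alpha(12)=\rho(12)-\sum_{i=0}^5\rho(i)$. The partitions $\emptyset$; none; $2$; $3$; $4,22$; $5,32$ show that $\rho(0),\dots,\rho(5)$ are $1,0,1,1,2,2$, with sum $7$. Sorted by largest part, the partitions of $12$ are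
\begin{gather*}
66,\ 642,\ 633,\ 6222;\qquad 552,\ 543,\ 5322;\qquad 444,\ 4422,\ 4332,\ 42222;\\
3333,\ 33222;\qquad 222222 .
\end{gather*}
So $\rho(12)=14$ and $\alpha(12)=7\ge4$.
\end{proof}

The direct count cannot be avoided with the bound of Proposition~\ref{prop:lower}. For $k=m=6$ and $j=12$ the set $X_6$ is empty, so $|\Omega|=4$, while cost at most $6$ allows two parts or three even parts, so $W(12)=X_2$ has only three elements.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
For $j=0$ we have $\beta(0)=D_0=\sum_{t\mid g}\mu(t)\ge0$. Let $0<j\le N/2$, and recall that $\beta(j)\ge\alpha(j)-E(j)$. If $P=\emptyset$, then $E(j)=0$ and $\alpha(j)\ge0$ by Lemma~\ref{lem:sl2}. If $P\ne\emptyset$ and $(k,m)\ne(6,6)$, then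
\[
E(j)\le|\Omega|\le|W(j)|\le\alpha(j)
\]
by Lemma~\ref{lem:upper} and Propositions~\ref{prop:inj} and \ref{prop:lower}; only the last inequality uses $j\le N/2$. If $P\ne\emptyset$ and $k=m=6$, then $N/2=18$ and $E(j)\le|\Omega|\le\alpha(j)$ by Lemmas~\ref{lem:upper} and \ref{lem:66}.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Unimodality, extreme terms and vanishing}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
Parts (a) and (b) are symmetric in $k$ and $m$, so we assume $m\ge k\ge1$.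

(a) By Theorem~\ref{thm:main}, every polynomial $D_{n',k'}=[n']_q\,O_{n'}^{n',k'}$ has nonnegative coefficients. This is the first assertion, and it is the hypothesis of Proposition~\ref{prop:key}, which gives $D_j-D_{j-1}=\beta(j)\ge0$ for $j\le N/2$. For $j>N/2$, Lemma~\ref{lem:halves}(iii) gives $D_j-D_{j+1}=\alpha(N-j)$, which is nonnegative by Lemma~\ref{lem:sl2}. For $j=N/2$, Lemma~\ref{lem:halves}(iv) gives the same if $g$ is odd. If $g$ is even, we need $\alpha(N/2)\ge1$. Then $k$ and $m$ are even, and the partition with $m/2$ parts equal to $k$ has sum $N/2$ and cost $m$; so it lies in $W(N/2)$, and Proposition~\ref{prop:lower} applies. If $N$ is odd, the coefficients increase up to degree $(N-1)/2$ and decrease from degree $(N+1)/2$ on, and the sequence is unimodal whichever of these two coefficients is larger.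

(b) The degree and the leading coefficient are given by Lemma~\ref{lem:halves}(i). Since $n\ge2$, the identity $D=[n]_qf$ gives $f_0=D_0$ and $f_0+f_1=D_1$. If $g=1$, then $f_0=D_0=1$. If $g>1$, then $D_0=\sum_{t\mid g}\mu(t)=0$, and $D_1=[q^1]\binom nk_q=1$ because the terms with $t\ge2$ are polynomials in $q^t$. So $f_0=0$ and $f_1=1$.

(c) By Lemma~\ref{lem:reduce}, $O_d^{n,k}=0$ if $k>n$ or $h\nmid k$, and otherwise $O_d^{n,k}(q)=O_d^{d,k/h}(q^h)$ with $0\le k/h\le d$. By Lemma~\ref{lem:poly} this is $1$ if $d=1$, and it is $0$ if $d\ge2$ and $k/h\in\{0,d\}$, that is, $k\in\{0,n\}$. If $0<k/h<d$, it is nonzero by (b).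
\end{proof}

\begin{thebibliography}{1}

\bibitem{orbit}
\emph{Combinatorial proof for the positivity of the orbit polynomial $O_{d}^{n,3}(q)$},
\texttt{https://koreascience.kr/article/JAKO201222653565349.pdf}.

\end{thebibliography}
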